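# A Hopfian ring whose polynomial ring is not Hopfian

Rings are associative with an identity $1_A\neq 0$, and ring homomorphisms preserve the identity. For a ring $A$, the ring $A[X]$ is the polynomial ring in one indeterminate $X$ that commutes with the elements of $A$. We write $\mathbb N=\{1,2,\dots\}$.

## 1. Under the ascending chain condition, $A[X]$ is Hopfian

**Definition.** A ring $A$ is *Hopfian* (as a ring) if every surjective ring endomorphism $A\to A$ is injective, that is, is an automorphism.

The question of this talk is: if $A$ is Hopfian, is $A[X]$ Hopfian? Its source is "Hopfian And Co-Hopfian Objects", http://mat.uab.cat/pubmat/fitxers/download/FileType:pdf/FolderName:v36%281%29/FileName:36192_21.pdf.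

Some examples first. The ring $\mathbb Z$ is Hopfian, since its only endomorphism is the identity. The ring $\mathbb Z[x_1,x_2,\dots]$ in infinitely many commuting variables is not: the endomorphism $x_1\mapsto 0$, $x_{n+1}\mapsto x_n$ is surjective and kills $x_1$. For any ring $B$, the infinite power $B^{\mathbb N}$ is not Hopfian: the shift $(s_1,s_2,s_3,\dots)\mapsto(s_2,s_3,\dots)$ is surjective and kills $(1,0,0,\dots)$. Keep this last example in mind.

Now try the question by hand on $A=\mathbb Z$. An endomorphism $\varphi$ of $\mathbb Z[X]$ is determined by $p=\varphi(X)$, and it is surjective exactly when $\mathbb Z[p]=\mathbb Z[X]$. In that case $X=q(p)$ for some $q\in\mathbb Z[T]$. Then $p$ is not constant, and comparing degrees gives $1=\deg q\cdot\deg p$, so $\deg p=1$. Comparing leading coefficients, the leading coefficient of $p$ divides $1$. So $p=\pm X+c$, and $\varphi$ is an automorphism.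

That was an argument by degrees. A second argument uses chains of ideals, and it works much more generally.

**Theorem 1.** Let $A$ be a ring, not necessarily commutative.

1. If $A[X]$ is Hopfian, then $A$ is Hopfian.
2. If $A$ satisfies the ascending chain condition (ACC) on two-sided ideals, then $A[X]$ is Hopfian.

*Proof of part 1.* A surjective endomorphism $f$ of $A$ extends coefficientwise to a surjective endomorphism of $A[X]$, whose kernel is $(\ker f)[X]$. If $A[X]$ is Hopfian this kernel is $0$, so $\ker f=0$.

*Proof of part 2.*

**Step 1.** The purpose of this step is to encode an ideal of $A[X]$ by ideals of $A$. For a two-sided ideal $K$ of $A[X]$ and $n\ge 0$, let $L_n(K)$ be the set of coefficients of $X^n$ in elements of $K$ of degree $\le n$. It is closed under addition and under left and right multiplication by $A$, so it is a two-sided ideal of $A$. Since $X$ is central, multiplying by $X$ shows $L_n(K)\subseteq L_{n+1}(K)$. Clearly $K\subseteq K'$ implies $L_n(K)\subseteq L_n(K')$.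

We claim: if $K\subseteq K'$ and $L_n(K)=L_n(K')$ for all $n$, then $K=K'$. We show by induction on $n$ that every $f\in K'$ of degree $\le n$ lies in $K$. The coefficient of $X^n$ in $f$ lies in $L_n(K')=L_n(K)$, so there is $g\in K$ of degree $\le n$ with the same coefficient of $X^n$. Then $f-g\in K'$ is $0$ or has degree $\le n-1$, so it lies in $K$ (by induction if $n\ge 1$, and because it is $0$ if $n=0$). Hence $f\in K$.

**Step 2.** Here we transfer ACC from $A$ to $A[X]$. Let $K_1\subseteq K_2\subseteq\cdots$ be two-sided ideals of $A[X]$. By ACC the family of all $L_n(K_m)$ has a maximal member $L_{n_0}(K_{m_0})$. For $n\ge n_0$ and $m\ge m_0$ we have $L_n(K_m)\supseteq L_{n_0}(K_{m_0})$, hence equality by maximality. For each of the finitely many $n<n_0$, the chain $(L_n(K_m))_m$ stabilizes. So there is $M$ with $L_n(K_m)=L_n(K_M)$ for all $n$ and all $m\ge M$, and Step 1 gives $K_m=K_M$ for $m\ge M$.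

**Step 3.** Finally we use the chain of kernels. Let $\varphi$ be a surjective endomorphism of $A[X]$. The chain $\ker\varphi\subseteq\ker\varphi^2\subseteq\cdots$ stabilizes, say $\ker\varphi^n=\ker\varphi^{n+1}$. Let $\varphi(r)=0$. Since $\varphi^n$ is surjective, $r=\varphi^n(s)$ for some $s$. Then $\varphi^{n+1}(s)=\varphi(r)=0$, so $s\in\ker\varphi^{n+1}=\ker\varphi^n$ and $r=\varphi^n(s)=0$. $\square$

What changes in general? Step 3 shows that a surjective, non-injective endomorphism $\varphi$ produces a strictly increasing infinite chain $\ker\varphi\subsetneq\ker\varphi^2\subsetneq\cdots$. If $A$ has no chain condition, such chains are available in $A[X]$. The hypothesis that $A$ is Hopfian says only that no surjective endomorphism of $A$ itself produces such a chain. Does that restrain the endomorphisms of $A[X]$?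

## 2. Degree arguments when $\varphi(A)\subseteq A$

The other argument for $\mathbb Z[X]$ used degrees. Over a reduced commutative ring one can use degrees modulo each prime. Recall that the intersection of all primes of a commutative ring is the set of nilpotent elements, which is $0$ when the ring is reduced, and that an element lying in no prime is a unit.

**Theorem 2.** Let $A$ be commutative, reduced and Hopfian. Then every surjective ring endomorphism $\varphi$ of $A[X]$ with $\varphi(A)\subseteq A$ is an automorphism. In particular, if $A$ is also generated as a ring by its units, then $A[X]$ is Hopfian.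

*Proof.* Put $C=\varphi(A)\subseteq A$ and $p=\varphi(X)$. Surjectivity says $A[X]=C[p]$.

**Step 1.** We show that $p$ is linear with unit leading coefficient. Write $X=q(p)$ with $q\in C[T]$. Let $P$ be a prime of $A$ and reduce coefficients modulo $P$, so that we work over the domain $A/P$. From $X=\bar q(\bar p)$ we see that $\bar p$ is not constant. Hence $1=\deg\bar q\cdot\deg\bar p$, and $\deg\bar p=1$. This holds for every $P$. So the coefficients of $p$ in degrees $\ge2$ lie in every prime and vanish, while the coefficient $p_1$ of $X$ lies in no prime and is a unit. Thus $p=p_0+p_1X$ with $p_1\in A^\times$.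

**Step 2.** We show that $\varphi(A)=A$, so that the hypothesis on $A$ can be applied. Let $a\in A$ and write $a=r(p)$ with $r\in C[T]$. Modulo each prime $P$ we have $\deg\bar p=1$, so the constant $\bar a=\bar r(\bar p)$ forces $\bar r$ to be constant. Hence the coefficients of $r$ in degrees $\ge1$ lie in every prime and vanish, and $a=r\in C$. So $C=A$. Now $\varphi|_A:A\to A$ is surjective, hence injective because $A$ is Hopfian.

**Step 3.** We conclude that $\varphi$ is injective. We have $\varphi\bigl(\sum a_iX^i\bigr)=\sum\varphi(a_i)(p_0+p_1X)^i$. Suppose this is $0$ with top coefficient $a_n\neq0$. The coefficient of $X^n$ is $\varphi(a_n)p_1^n$, so $\varphi(a_n)=0$ and $a_n=0$, a contradiction.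

**Step 4.** This step treats the last claim. Let $f$ be a unit of $A[X]$. Modulo each prime it is a unit of $(A/P)[X]$, hence constant. So the coefficients of $f$ in degrees $\ge1$ vanish, and the same holds for $f^{-1}$. Thus $A[X]^\times=A^\times$, and $\varphi$ maps $A^\times$ into $A^\times$. If the units generate $A$ as a ring, then $\varphi(A)\subseteq A$, and the first part applies. $\square$

**Example.** Let $A=\prod_p\mathbb F_p$, the product over all primes; it is reduced and not Noetherian. Let $f$ be an endomorphism of $A$, let $q$ be a prime, and let $\pi_q:A\to\mathbb F_q$ be the projection. The map $\pi_qf$ kills $q\cdot1$. This element has component $0$ at $q$ and a unit at every other $p$, so it generates $\ker\pi_q$. Hence $\pi_qf$ factors through $\pi_q$ followed by a ring endomorphism of $\mathbb F_q$, which is the identity. So $\pi_qf=\pi_q$ for all $q$, that is, $f=\mathrm{id}$, and $A$ is Hopfian. Moreover $A$ is generated by its units. For $p\ge3$ every $a\in\mathbb F_p$ is a sum of two units, $a=u+(a-u)$ with $u\neq 0,a$, and in $\mathbb F_2$ we have $0=1+1$. So an element of $A$ with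 component $0$ at $2$ is a sum of two units, and an element with component $1$ at $2$ is $1$ plus such an element. By Theorem 2, $A[X]$ is Hopfian.

The degree argument stops at the inclusion $\varphi(A)\subseteq A$. Without it, the coefficients of $q$ and $r$ are no longer constants, and $\deg\bar q\cdot\deg\bar p$ computes nothing. The inclusion does fail: for $A=\mathbb Z[Y]$, the automorphism of $A[X]=\mathbb Z[X,Y]$ that exchanges $X$ and $Y$ does not map $A$ into $A$. This instance is harmless, but it shows that $A[X]$ does not remember which subring was $A$. In fact, as we shall see, there are rings $R\not\cong R'$ with $R[X]\cong R'[X]$.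

This suggests looking for a counterexample. The ring $\prod_p\mathbb F_p$ is Hopfian because its factors are different from one another and every homomorphism to a factor comes from a coordinate. We want infinitely many factors $R_1,R_2,\dots$ with the same rigidity, but such that all the $R_k[X]$ are isomorphic. Then, after adjoining $X$, a shift should become possible.

**Theorem 3.** There is a commutative ring $A$ that is Hopfian and satisfies $A[X]\cong A[X]\times A[X]$. In particular $A[X]$ is not Hopfian.

So the answer to the question is no, even for commutative rings, and the implication in part 1 of Theorem 1 cannot be reversed. (The second sentence of Theorem 3 follows from the first: composing the isomorphism with the projection to one factor gives a surjective endomorphism of $A[X]$ with nonzero kernel.) The construction gives more.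

**Theorem 4.** There are commutative reduced rings $A_I$, one for each infinite set $I\subseteq\mathbb N$ (defined in Section 4), such that:

1. every $A_I$ is Hopfian;
2. there is a surjective homomorphism $A_I\to A_J$ if and only if $J\subseteq I$; in particular the $2^{\aleph_0}$ rings $A_I$ are pairwise non-isomorphic;
3. all the rings $A_I[X]$ are isomorphic to one ring $T$, and $T\cong T\times T$, so $T$ is not Hopfian.

Theorem 3 is the case $A=A_{\mathbb N}$ of parts 1 and 3. The rest of the talk proves Theorem 4.

## 3. Stably free modules on the sphere and the rings $R_k$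

**Definition.** A finitely generated module $P$ over a commutative ring $S$ is *stably free* if $P\oplus S^m\cong S^n$ for some $m,n$.

**Example.** Let $V,W\in S^3$ with $V\cdot W=V_1W_1+V_2W_2+V_3W_3=1$, and let $P=S^3/SV$. The inclusion $S\to S^3$, $s\mapsto sV$, is split by $u\mapsto W\cdot u$, so $S^3\cong P\oplus S$ and $P$ is stably free. The symmetric algebra of $P$ (the commutative $S$-algebra freely generated by the module $P$) is $S[u_1,u_2,u_3]/(V\cdot u)$, where $V\cdot u=V_1u_1+V_2u_2+V_3u_3$.

Adjoining a variable to the symmetric algebra of $P$ gives the symmetric algebra of $P\oplus S\cong S^3$, which is a polynomial ring. So adjoining one variable makes the dependence on $P$ disappear. Here is this fact with explicit maps.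

**Lemma 1.** Let $S$ be a commutative ring, let $V,W\in S^3$ satisfy $V\cdot W=1$, and let $Q=S[u_1,u_2,u_3]/(V\cdot u)$. Then $Q[X]\cong S[t_1,t_2,t_3]$ as $S$-algebras, by mutually inverse maps
$$\Phi:S[t]\to Q[X],\quad t_j\mapsto u_j+XW_j,\qquad\qquad \Psi:Q[X]\to S[t],\quad u_j\mapsto t_j-(V\cdot t)W_j,\ \ X\mapsto V\cdot t .$$

*Proof.* The map $\Psi$ respects the relation $V\cdot u=0$, because $V\cdot\bigl(t-(V\cdot t)W\bigr)=V\cdot t-(V\cdot t)(V\cdot W)=0$. We check both composites on generators:
$$\Psi\Phi(t_j)=t_j-(V\cdot t)W_j+(V\cdot t)W_j=t_j,$$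
$$\Phi\Psi(X)=V\cdot(u+XW)=V\cdot u+X\,(V\cdot W)=X,$$
$$\Phi\Psi(u_j)=\Phi(t_j)-\Phi(V\cdot t)W_j=u_j+XW_j-XW_j=u_j.\qquad\square$$

Now we need one ring $S$ with infinitely many essentially different pairs $(V,W)$. We take the coordinate ring of the sphere and vectors of "winding number $k$".

**Definition.** Let $B=\mathbb Z[x,y,z]/(x^2+y^2+z^2-1)$. For $k\ge1$ define $a_k,b_k\in\mathbb Z[x,y]$ by $a_k+\sqrt{-1}\,b_k=(x+\sqrt{-1}\,y)^k$, and put
$$c_k=z\sum_{0\le j<k}(1-z^2)^j,\qquad v_k=(a_k,b_k,z),\qquad w_k=(a_k,b_k,c_k),$$
$$R_k=B[u_1,u_2,u_3]/(a_ku_1+b_ku_2+zu_3).$$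

In $B$ we have $a_k^2+b_k^2=(x^2+y^2)^k=(1-z^2)^k$. Summing the geometric series, $zc_k=z^2\sum_{0\le j<k}(1-z^2)^j=1-(1-z^2)^k$. Therefore
$$v_k\cdot w_k=a_k^2+b_k^2+zc_k=1. \tag{1}$$

**Example.** For $k=1$: $v_1=w_1=(x,y,z)$. For $k=2$: $v_2=(x^2-y^2,\,2xy,\,z)$ and $c_2=z(2-z^2)$, and (1) reads $(1-z^2)^2+z^2(2-z^2)=1$.

**Lemma 2.** The ring $B$ is a domain. For every $k$:

1. $R_k[X]\cong B[t_1,t_2,t_3]$ as $B$-algebras;
2. $R_k$ is a Noetherian domain containing $B$, and $\dim R_k=\dim B+2$, which is finite and independent of $k$.

*Proof.* The polynomial $x^2-(1-y^2-z^2)$ is monic of degree $2$ in $x$ over the UFD $\mathbb Z[y,z]$. If it were reducible, it would be a product of two factors of degree $1$ in $x$ with unit leading coefficients, and it would have a root in $\mathbb Z[y,z]$. Then $1-y^2-z^2$ would be a square. Setting $z=0$, the polynomial $1-y^2$ would be a square in $\mathbb Z[y]$, but its leading coefficient $-1$ is not a square in $\mathbb Z$. So our polynomial is irreducible in the UFD $\mathbb Z[x,y,z]$, hence prime, and $B$ is a domain.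

Part 1 is Lemma 1 with $S=B$, $V=v_k$, $W=w_k$, thanks to (1). It embeds $R_k$, as a $B$-algebra, into the domain $B[t_1,t_2,t_3]$; so $R_k$ is a domain and $B\to R_k$ is injective. It is finitely generated over $\mathbb Z$, so Noetherian. For a Noetherian ring $R$ one has $\dim R[X]=\dim R+1$. Hence $\dim R_k+1=\dim B[t_1,t_2,t_3]=\dim B+3$. Finally $\dim B\le\dim\mathbb Z[x,y,z]=4$ is finite. $\square$

## 4. The bounded product $A_I$, and the shift on $A_I[X]$

The obvious ring to try is the full product $\Pi=\prod_{k\in\mathbb N}R_k$. Let us see exactly where it resists.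

We have $\Pi[X]\subseteq\prod_kR_k[X]$, and $\Pi[X]$ consists of the sequences with bounded degree in $X$. Let $\Psi_k:R_k[X]\to B[t]$ be the isomorphism of Lemma 2 and $\Phi_k$ its inverse. The shift on $\prod_kB[t]$ transports to the endomorphism $\sigma$ of $\prod_kR_k[X]$ with $\sigma(r)_k=\Phi_k\Psi_{k+1}(r_{k+1})$. Does $\sigma$ preserve $\Pi[X]$? On $u_1\in R_{k+1}$ we compute
$$\Phi_k\Psi_{k+1}(u_1)=\Phi_k\bigl(t_1-(v_{k+1}\cdot t)a_{k+1}\bigr)=u_1-(v_{k+1}\cdot u)a_{k+1}+d_kX,\qquad d_k=a_k-(v_{k+1}\cdot w_k)a_{k+1}. \tag{2}$$
At the point $(\cos\theta,\sin\theta,0)$ of the equator, $a_k=\cos k\theta$, $b_k=\sin k\theta$ and $z=0$, so $v_{k+1}\cdot w_k=\cos\bigl((k+1)\theta-k\theta\bigr)=\cos\theta$ and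
$$d_k=\cos k\theta-\cos\theta\cos(k+1)\theta=\sin\theta\,\sin(k+1)\theta .$$
So $d_k\neq0$ in $B\subseteq R_k$. Now take $r=(u_1^k)_{k\in\mathbb N}\in\Pi$. Since $R_k$ is a domain, $\sigma(r)_k=\bigl(u_1-(v_{k+1}\cdot u)a_{k+1}+d_kX\bigr)^{k+1}$ has degree exactly $k+1$ in $X$. These degrees are unbounded, so $\sigma(r)\notin\Pi[X]$: the transported shift does not act on $\Pi[X]$. (We make no claim whether $\Pi[X]$ is Hopfian.)

The trouble is that degree in $X$ is bounded while degree in $u$ is not, and the isomorphisms mix the two. So we bound the degree in $u$ as well.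

**Definition.** For an infinite set $I\subseteq\mathbb N$ put $S_I=\prod_{k\in I}B$. Let $V,W\in S_I^3$ be the vectors with $k$-th components $v_k,w_k$, that is,
$$V_1=W_1=(a_k)_{k\in I},\quad V_2=W_2=(b_k)_{k\in I},\quad V_3=(z)_{k\in I},\quad W_3=(c_k)_{k\in I}.$$
Then $V\cdot W=1$ by (1). Put
$$A_I=S_I[u_1,u_2,u_3]/(V\cdot u).$$
Let $e_k\in S_I$ be the idempotent with $1$ in position $k$ and $0$ elsewhere.

Since $S_I/(1-e_k)S_I\cong B$ by the $k$-th coordinate, $A_I/(1-e_k)A_I\cong R_k$. Let $\pi_k:A_I\to R_k$ be the projection. Its kernel is $(1-e_k)A_I=\{a\in A_I:e_ka=0\}$: elements of $(1-e_k)A_I$ are killed by $e_k$, and if $e_ka=0$ then $a=(1-e_k)a$.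

**Lemma 3.** For every infinite $I\subseteq\mathbb N$:

1. $A_I[X]\cong S_I[t_1,t_2,t_3]$ as $S_I$-algebras;
2. $\bigcap_{k\in I}\ker\pi_k=0$ in $A_I$;
3. $A_I$ is reduced.

*Proof.* Part 1 is Lemma 1 with $S=S_I$. It embeds $A_I$ as an $S_I$-subalgebra of $S_I[t]$. An element of $S_I[t]$ killed by every $e_k$ has all its coefficients equal to $0$, which gives part 2. Finally $S_I[t]\subseteq\prod_{k\in I}B[t]$ is reduced because $B[t]$ is a domain; this gives part 3. $\square$

By part 2 we may view $A_I$ as a subring of $\prod_{k\in I}R_k$. Since a sequence of polynomials in $B[u_1,u_2,u_3]$ of bounded degree is one polynomial over $S_I$, this subring consists of the sequences that can be represented by polynomials of bounded degree in $u$.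

*Proof of Theorem 4, part 3.* By Lemma 3 and because $I$ is countably infinite, $A_I[X]\cong B^I[t_1,t_2,t_3]\cong B^{\mathbb N}[t_1,t_2,t_3]=:T$. From $B^{\mathbb N}\cong B^{\mathbb N}\times B^{\mathbb N}$ we get $T\cong T\times T$. The composite of $T\cong T\times T$ with a projection to $T$ is a surjective, non-injective endomorphism. $\square$

One sees the failure directly too: for $I=\mathbb N$, the shift on $B^{\mathbb N}$, applied to coefficients, is a surjective endomorphism of $B^{\mathbb N}[t]\cong A_{\mathbb N}[X]$ that kills $e_1$. By (2) it sends $u_1$ to an element whose coefficient of $X$ is $(d_k)_k\neq0$. So it does not map $A_{\mathbb N}$ into itself, and there is no conflict with Theorem 2.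

It remains to prove that $A_I$ is Hopfian. Two things are needed: the $R_k$ must really be different (Sections 5 and 6), and every homomorphism $A_I\to R_i$ must come from a coordinate (Section 7).

## 5. Real points and Euler numbers distinguish the $R_k$

To a finitely generated commutative ring $R$ we attach the space $\mathrm{Hom}(R,\mathbb R)$ of ring homomorphisms, with the topology of pointwise convergence. If $r_1,\dots,r_n$ generate $R$, evaluation at them is a homeomorphism of $\mathrm{Hom}(R,\mathbb R)$ onto its image in $\mathbb R^n$. It is continuous and injective, and its inverse is continuous because the value at each element of $R$ is a polynomial in the values at the generators. An isomorphism $R\cong R'$ induces a homeomorphism $\mathrm{Hom}(R',\mathbb R)\cong\mathrm{Hom}(R,\mathbb R)$. For example, $\mathrm{Hom}(\mathbb Z[x,y]/(xy-1),\mathbb R)$ is a hyperbola, and $\mathrm{Hom}(B,\mathbb R)=S^2$.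

**Proposition 1.** If $k\ne l$, then $R_k\not\cong R_l$.

*Proof.*

**Step 1.** We identify the space of real points of $R_k$ as a plane bundle over the sphere. We have
$$M_k:=\mathrm{Hom}(R_k,\mathbb R)=\{(p,u)\in S^2\times\mathbb R^3:\ v_k(p)\cdot u=0\}.$$
By (1), $v_k(p)\cdot w_k(p)=1$, so $v_k(p)\neq0$ for $p\in S^2$. Put $g_k=v_k/|v_k|:S^2\to S^2$, a smooth map. The condition on $u$ says $g_k(p)\cdot u=0$. With $TS^2=\{(q,u)\in S^2\times\mathbb R^3:q\cdot u=0\}$, this means that $M_k$ is the total space of the oriented rank-$2$ bundle $E_k=g_k^*(TS^2)$.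

**Step 2.** We compute $\deg g_k=k$, by counting preimages of a regular value with signs. A point $(x,y,z)\in S^2$ maps to $(1,0,0)$ exactly when $z=0$, $b_k=0$ and $a_k>0$. Then $x+\sqrt{-1}\,y$ has modulus $1$ and its $k$-th power is a positive real, so it is a $k$-th root of unity. There are $k$ such points. Near the equator of source and target use the coordinates
$$(\theta,z)\mapsto\bigl(\sqrt{1-z^2}\cos\theta,\ \sqrt{1-z^2}\sin\theta,\ z\bigr).$$
Here $a_k+\sqrt{-1}\,b_k=(1-z^2)^{k/2}e^{\sqrt{-1}\,k\theta}$ and $|v_k|^2=(1-z^2)^k+z^2$. So $g_k$ is
$$(\theta,z)\mapsto\Bigl(k\theta,\ \frac{z}{\sqrt{(1-z^2)^k+z^2}}\Bigr),$$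
with Jacobian matrix $\mathrm{diag}(k,1)$ at $z=0$. Its determinant is positive, and the coordinates in source and target have the same orientation. So $(1,0,0)$ is a regular value, and each of its $k$ preimages has local degree $+1$.

**Step 3.** We deduce the Euler number of $E_k$. Recall that an oriented rank-$2$ bundle $E\to S^2$ has a Thom class $\tau$ which generates $H^2(E,E\setminus0;\mathbb Z)\cong H^0(S^2;\mathbb Z)=\mathbb Z$ (the Thom isomorphism). The image of $\tau$ in $H^2(E)\cong H^2(S^2)$ is the Euler class $e(E)$. The Euler class is natural under pullback, and $\langle e(TS^2),[S^2]\rangle=2$. Hence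
$$\langle e(E_k),[S^2]\rangle=\langle g_k^*e(TS^2),[S^2]\rangle=\deg g_k\cdot2=2k.$$

**Step 4.** The Euler number was computed from the bundle, but an isomorphism of rings gives only a homeomorphism of total spaces. So we must recover $2k$ from the topological space $M_k$ alone. Consider the natural map
$$H^2_c(M_k;\mathbb Z)\to H^2(M_k;\mathbb Z),\qquad H^2_c(M)=\varinjlim_{K\text{ compact}}H^2(M,M\setminus K).$$
A homeomorphism induces isomorphisms on both sides compatible with this map, so its cokernel is a homeomorphism invariant. We compute it.

For $r>0$ let $D_r\subset E_k$ be the set of $(p,u)$ with $|u|\le r$. It is compact, and every compact set lies in some $D_r$, so the limit may be taken over the $D_r$. The inclusion $E_k\setminus D_r\to E_k\setminus0$ is a homotopy equivalence. Indeed, the map $(p,u)\mapsto\bigl(p,(1+r/|u|)u\bigr)$ goes from $E_k\setminus0$ to $E_k\setminus D_r$. Both of its composites with the inclusion are homotopic to the identity by $(p,u)\mapsto\bigl(p,(1+sr/|u|)u\bigr)$, $0\le s\le1$, which never shortens $u$ and so stays inside either set. By the long exact sequences and the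 five lemma, $H^2(E_k,E_k\setminus0)\to H^2(E_k,E_k\setminus D_r)$ is an isomorphism for every $r$, compatibly with enlarging $r$ and with the maps to $H^2(E_k)$. Hence $H^2_c(M_k)\cong H^2(E_k,E_k\setminus0)=\mathbb Z\tau$, and $\tau$ maps to $e(E_k)$ in $H^2(E_k)\cong H^2(S^2)=\mathbb Z$. By Step 3 this is $2k$ times a generator. So the cokernel is $\mathbb Z/2k$.

Since $\mathbb Z/2k\not\cong\mathbb Z/2l$ for $k\neq l$, the spaces $M_k$ and $M_l$ are not homeomorphic, and $R_k\not\cong R_l$. $\square$

**Example.** For the trivial bundle $S^2\times\mathbb R^2$ the Euler class is $0$ and the same computation gives cokernel $\mathbb Z$; for $M_1=TS^2$ it gives $\mathbb Z/2$.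

## 6. Surjections $R_j\to R_i$

A surjective endomorphism of $A_I$ will give us surjections between the $R$'s, not isomorphisms. Equality of dimensions closes this gap.

**Lemma 4.** If $g:R_j\to R_i$ is a surjective ring homomorphism, then $g$ is an isomorphism and $i=j$.

*Proof.* Suppose $\ker g\ne0$. Since $R_j/\ker g\cong R_i$, a chain of primes of $R_i$ of length $\dim R_i$ pulls back to a chain of the same length of primes of $R_j$, all containing $\ker g\neq0$. As $R_j$ is a domain, $0$ is a prime strictly below all of them, and it extends the chain by one. So $\dim R_j\ge\dim R_i+1$, which contradicts Lemma 2. Hence $g$ is an isomorphism, and Proposition 1 gives $i=j$. $\square$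

## 7. Factorials and four squares: homomorphisms $A_I\to R_i$ come from coordinates

A homomorphism out of an infinite product need not factor through a coordinate, even when the target is a domain. For instance, a nonprincipal ultrafilter on $\mathbb N$ gives a ring homomorphism $\prod_{n\in\mathbb N}\mathbb F_2\to\mathbb F_2$, sending a sequence to the value it takes on a set of the ultrafilter. It kills every coordinate idempotent. The point is that $1$ is not a finite sum of the $e_k$, so killing all $e_k$ does not force a homomorphism to kill $1$. We exclude such homomorphisms here using the arithmetic of $\mathbb Z$, namely divisibility and positivity.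

**Lemma 5.** Let $I\subseteq\mathbb N$ be infinite, let $i\in\mathbb N$, and let $f:A_I\to R_i$ be a ring homomorphism. Then there is $j\in I$ such that $f=g\circ\pi_j$ for some homomorphism $g:R_j\to R_i$.

*Proof.*

**Step 1.** The aim of this step is to reduce a bad $f$ to a homomorphism to $\mathbb Z$. Suppose that $f(e_j)=0$ for all $j\in I$. Let $\varepsilon:R_i\to\mathbb Z$ be given by $x\mapsto1$ and $y,z,u_1,u_2,u_3\mapsto0$. It is well defined, since $x^2+y^2+z^2-1\mapsto0$ and $a_iu_1+b_iu_2+zu_3\mapsto0$. Put $h=\varepsilon f:A_I\to\mathbb Z$. Then $h(e_j)=0$ for all $j\in I$. We also write $h$ for its composite with $\prod_{n\in I}\mathbb Z\subseteq S_I\to A_I$.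

**Step 2.** We use divisibility to find a sequence of positive integers killed by $h$. Let $\omega=(n!)_{n\in I}\in\prod_{n\in I}\mathbb Z$. For each $m\ge1$,
$$\omega=\sum_{n\in I,\ n<m}n!\,e_n+m\,\omega'_m,\qquad(\omega'_m)_n=\begin{cases}n!/m&\text{if }n\ge m,\\0&\text{if }n<m,\end{cases}$$
and $\omega'_m$ has integer entries because $m$ divides $n!$ for $n\ge m$. The sum is finite and $h$ kills every $e_n$, so $h(\omega)=m\,h(\omega'_m)$. Thus the integer $h(\omega)$ is divisible by every $m\ge1$, and $h(\omega)=0$.

**Step 3.** We use positivity to get a contradiction. Every component $n!-1$ of $\omega-1$ is a non-negative integer. By Lagrange's four-square theorem, applied in each component, $\omega-1$ is a sum of four squares in $\prod_{n\in I}\mathbb Z$. Applying $h$, the integer $h(\omega-1)=-1$ is a sum of four squares in $\mathbb Z$, which is impossible.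

**Step 4.** It remains to factor $f$. By Steps 1–3, $f(e_j)\ne0$ for some $j\in I$. This is an idempotent of the domain $R_i$, so $f(e_j)=1$ and $f(1-e_j)=0$. Thus $f$ kills $(1-e_j)A_I=\ker\pi_j$, and $f$ factors through $\pi_j$. $\square$

## 8. $A_I$ is Hopfian, and $A_I$ surjects onto $A_J$ exactly when $J\subseteq I$

*Proof of Theorem 4, part 1.* Let $f:A_I\to A_I$ be a surjective endomorphism. We compare it with the coordinates of the target. For each $i\in I$ the map $\pi_if:A_I\to R_i$ is surjective. By Lemma 5, $\pi_if=g_i\pi_j$ for some $j\in I$ and some $g_i:R_j\to R_i$, and $g_i$ is surjective because $\pi_if$ is. By Lemma 4, $j=i$ and $g_i$ is an automorphism of $R_i$. So $\ker(\pi_if)=\ker(g_i\pi_i)=\ker\pi_i$, and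
$$\ker f\subseteq\bigcap_{i\in I}\ker(\pi_if)=\bigcap_{i\in I}\ker\pi_i=0$$
by Lemma 3. Hence $f$ is injective. $\square$

*Proof of Theorem 4, part 2.* If $J\subseteq I$ are infinite, let $e_J\in S_I$ be the indicator of $J$, with $1$ in the positions of $J$ and $0$ elsewhere. Since $S_I/(1-e_J)S_I\cong S_J$, we get $A_I/(1-e_J)A_I\cong A_J$, so $A_I$ surjects onto $A_J$.

Conversely, let $f:A_I\to A_J$ be surjective and let $i\in J$. With $\pi_i:A_J\to R_i$ the projection, $\pi_if:A_I\to R_i$ is surjective. By Lemma 5 it factors through some $R_j\to R_i$ with $j\in I$, which is again surjective. By Lemma 4, $i=j\in I$. So $J\subseteq I$.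

If $A_I\cong A_J$, then $J\subseteq I$ and $I\subseteq J$, so $I=J$. Since $\mathbb N$ has $2^{\aleph_0}$ infinite subsets, this gives $2^{\aleph_0}$ pairwise non-isomorphic rings. $\square$

Part 3 and the commutative reduced property were proved in Section 4, so Theorem 4 is proved. Taking $A=A_{\mathbb N}$ gives Theorem 3: the ring $A$ is commutative and Hopfian, and $A[X]\cong A[X]\times A[X]$ is not Hopfian. $\blacksquare$
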